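\title{Conjunctive query entailment for $\mathcal{SHOIQ}$ is undecidable}

\begin{abstract}
We prove that entailment of conjunctive queries over knowledge bases of the description logic $\mathcal{SHOIQ}$ is undecidable, and in fact complete for the recursively enumerable sets. This already holds for one fixed query, one fixed RBox with one role inclusion and one transitivity axiom, and one fixed $\mathcal{ALCOIF}$ TBox with a single nominal, with only the ABox as input. The proof reduces a tiling problem. The knowledge base has no horizontal role: each grid node points to an element that names its row, the query recognizes horizontal neighbors by comparing these pointers, and a counter running along the diagonal forces the pointers to agree in every model in which the query has no match.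
\end{abstract}

\section{The problem and the result}\label{sec:problem}

A knowledge base of a description logic is a finite first-order theory of a restricted shape, over unary predicates (concepts), binary predicates (roles) and constants. A conjunctive query is a finite pattern of such predicates, and the query entailment problem asks whether the pattern occurs in every model. We study this problem for $\mathcal{SHOIQ}$, the description logic closely related to the 2004 OWL standard.

\subsection{The logic $\mathcal{SHOIQ}$}

Fix disjoint sets $\mathbf C$, $\mathbf R$, $\mathbf I$ of \emph{concept names}, \emph{role names} and \emph{individual names}. A \emph{role} is a role name $R$ or an \emph{inverse role} $R^-$, and $(R^-)^-$ is identified with $R$.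

An \emph{RBox} is a finite set of role inclusions $R\sqsubseteq S$ and transitivity axioms $\mathrm{Tra}(R)$, where $R,S$ are roles. Let $\sqsubseteq^*$ be the reflexive-transitive closure of the relation that contains $(R,S)$ and $(R^-,S^-)$ for every axiom $R\sqsubseteq S$ of the RBox. A role $S$ is \emph{transitive} if $\mathrm{Tra}(S)$ or $\mathrm{Tra}(S^-)$ is in the RBox, and $S$ is \emph{simple} if there is no transitive role $R$ with $R\sqsubseteq^* S$.

\emph{Concepts} are built from concept names, $\top$, $\bot$ and \emph{nominals} $\{a\}$ with $a\in\mathbf I$ by the constructors $\neg C$, $C\sqcap C'$, $C\sqcup C'$, $\exists R.C$, $\forall R.C$ and the \emph{number restrictions} ${\ge}n\,S.C$ and ${\le}n\,S.C$, in which $S$ must be simple. A \emph{TBox} is a finite set of inclusions $C\sqsubseteq C'$. An \emph{ABox} is a finite set of assertions $C(a)$, $R(a,b)$, $a\approx b$, $a\not\approx b$. A \emph{knowledge base} $\mathcal K$ is the union of an RBox, a TBox and an ABox.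

An \emph{interpretation} $\mathcal I$ consists of a nonempty set $\Delta^{\mathcal I}$, a subset $A^{\mathcal I}$ for each concept name $A$, a binary relation $R^{\mathcal I}$ for each role name $R$, and an element $a^{\mathcal I}$ for each individual name $a$. The role $R^-$ is interpreted as the converse of $R^{\mathcal I}$. The concepts $\top$, $\bot$, $\{a\}$ denote $\Delta^{\mathcal I}$, $\emptyset$, $\{a^{\mathcal I}\}$, and $\neg,\sqcap,\sqcup$ denote complement, intersection and union. Call $e$ an \emph{$R$-successor} of $d$, and $d$ an \emph{$R$-predecessor} of $e$, if $(d,e)\in R^{\mathcal I}$. Then $d$ lies in $(\exists R.C)^{\mathcal I}$ if some $R$-successor of $d$ lies in $C^{\mathcal I}$, in $(\forall R.C)^{\mathcal I}$ if all of them do, and in $({\ge}n\,S.C)^{\mathcal I}$ or $({\le}n\,S.C)^{\mathcal I}$ if at least or at most $n$ of its $S$-successors lie in $C^{\mathcal I}$. The axioms $C\sqsubseteq C'$ and $R\sqsubseteq S$ hold if $C^{\mathcal I}\subseteq C'^{\mathcal I}$ and $R^{\mathcal I}\subseteq S^{\mathcal I}$; $\mathrm{Tra}(R)$ holds if $R^{\mathcal I}$ is transitive; the assertions hold if $a^{\mathcal I}\in C^{\mathcal I}$, $(a^{\mathcal I},b^{\mathcal I})\in R^{\mathcal I}$,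 $a^{\mathcal I}=b^{\mathcal I}$, $a^{\mathcal I}\neq b^{\mathcal I}$, respectively. A \emph{model} of $\mathcal K$ is an interpretation in which all elements of $\mathcal K$ hold. Under the \emph{unique name assumption} one admits only interpretations in which distinct names occurring in the input denote distinct elements.

The axiom $\top\sqsubseteq{\le}1\,R.\top$ says that $R$ is \emph{functional}, that is, a partial function. The fragment $\mathcal{ALCOIF}$ has no RBox, and number restrictions only of the form ${\le}1\,R.\top$. The fragments $\mathcal{SHIQ}$ and $\mathcal{SHOQ}$ omit nominals and inverse roles, respectively.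

\subsection{Conjunctive queries}

A \emph{conjunctive query} (CQ) is a rule $\Phi\to Q(x_1,\dots,x_n)$. The body $\Phi$ is a conjunction of atoms $C(\xi)$ and $R(\xi,\xi')$, where $C$ is a concept, $R$ is a role, and $\xi,\xi'$ are variables or individual names; the variables $x_1,\dots,x_n$ occur in $\Phi$; and $Q$ is a fresh predicate. The rule is read as universally quantified in all its variables. A tuple $\langle a_1,\dots,a_n\rangle$ of individual names is an \emph{answer} over $\mathcal K$ if $Q(a_1,\dots,a_n)$ is a logical consequence of $\mathcal K$ together with the rule. \emph{CQ entailment} is the problem of deciding, given $\mathcal K$, a CQ and a tuple of names, whether the tuple is an answer.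

A \emph{match} of $\Phi$ in $\mathcal I$ is a map $\pi$ from the variables of $\Phi$ to $\Delta^{\mathcal I}$ which, extended by $\pi(a)=a^{\mathcal I}$, satisfies $\pi(\xi)\in C^{\mathcal I}$ and $(\pi(\xi),\pi(\xi'))\in R^{\mathcal I}$ for all atoms of $\Phi$. In one variant we also allow, for a role name $s$, the one-way regular \emph{path atom} $(s\,s^*)(\xi,\xi')$, which $\pi$ satisfies if $(\pi(\xi),\pi(\xi'))$ lies in the transitive closure of $s^{\mathcal I}$.

\begin{lemma}\label{lem:match}
The tuple $\langle a_1,\dots,a_n\rangle$ is an answer over $\mathcal K$ if and only if every model $\mathcal I$ of $\mathcal K$ has a match $\pi$ of $\Phi$ with $\pi(x_i)=a_i^{\mathcal I}$ for all $i$.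
\end{lemma}

\begin{proof}
If such a match exists, the rule yields $Q(a_1,\dots,a_n)$. If a model $\mathcal I$ has no such match, interpret $Q$ as the set of tuples $(\pi(x_1),\dots,\pi(x_n))$ with $\pi$ a match of $\Phi$. Then the rule holds and $Q(a_1,\dots,a_n)$ fails.
\end{proof}

So non-entailment is satisfiability of $\mathcal K$ with one forbidden pattern.

\subsection{The question}

Three neighboring cases are known. CQ entailment is 2\textsc{ExpTime}-complete for $\mathcal{SHIQ}$, it is decidable in 2\textsc{ExpTime} for $\mathcal{SHOQ}$, and it is decidable for $\mathcal{SHOIQ}$ if the query contains simple roles only. The question, posed in \cite{DLR}, is whether CQ entailment for $\mathcal{SHOIQ}$ is decidable when queries may contain arbitrary roles, including non-simple ones.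

One would guess that it is. Each of the three results removes a single ingredient, and the syntax already keeps counting away from transitive roles. Moreover, a forbidden pattern can add nothing to the logic: a model has no match of $A(x)\wedge t(x,y)\wedge B(y)$ exactly if it satisfies $A\sqsubseteq\forall t.\neg B$. Two observations point the other way.

First, a pattern may contain a cycle that passes through a transitive role and a functional one. Let $s\sqsubseteq t$ with $t$ transitive, let $s$ and $p$ be functional, and let $\{o\}\sqsubseteq N$ and $N\sqsubseteq\exists s.N\sqcap\exists p.\top$. In a model without a match of $t(u,v)\wedge p(u,z)\wedge p(v,z)$, the elements $p(o),p(s(o)),p(s(s(o))),\dots$ are pairwise distinct. The pattern compares elements that are arbitrarily far apart.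

Second, a nominal, an inverse role and functionality together force equalities between unnamed elements. If $m$ is functional and $E\sqsubseteq\exists m^-.\{o\}$, then every element of $E$ equals $m(o)$.

These two devices suffice to build a grid. Recall that a problem is \emph{$\Sigma^0_1$-hard} if every recursively enumerable (r.e.) set reduces to it by a computable many-one reduction, and \emph{$\Sigma^0_1$-complete} if it is also r.e.; a $\Sigma^0_1$-hard problem is undecidable.

\begin{theorem}\label{thm:main}
CQ entailment for $\mathcal{SHOIQ}$ is undecidable. More precisely, let $\mathcal R=\{s\sqsubseteq t,\ \mathrm{Tra}(t)\}$.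
\begin{enumerate}
\item[(1)] CQ entailment for $\mathcal{SHOIQ}$ is $\Sigma^0_1$-complete.
\item[(2)] There are a fixed TBox $\mathcal T$ and a fixed CQ $q$ such that the problem ``given an ABox $\mathcal A$, is $\langle o\rangle$ an answer to $q$ over $\mathcal R\cup\mathcal T\cup\mathcal A$?'' is $\Sigma^0_1$-complete. Here $\mathcal T$ uses one nominal $\{o\}$, inverse roles, and number restrictions only in axioms $\top\sqsubseteq{\le}1\,R.\top$ with $R$ a role name. The ABoxes contain only assertions $R(a,b)$ and $A(a)$ with $R$ a role name and $A$ a concept name.
\item[(3)] For the same $\mathcal R$ and $q$, the empty ABox and the single individual name $o$, the problem is $\Sigma^0_1$-complete with the TBox as input.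
\item[(4)] Statements (1)--(3) hold with or without the unique name assumption.
\item[(5)] Statements (1)--(4) hold for $\mathcal{ALCOIF}$, with $\mathcal R$ omitted, if the two atoms $t(\cdot,\cdot)$ of $q$ are replaced by path atoms $(s\,s^*)(\cdot,\cdot)$; in (1), queries may then contain such path atoms.
\end{enumerate}
\end{theorem}

The hardness proof uses one nominal, inverse roles, three functional role names, one transitive role with a single role inclusion, and a query with exactly two non-simple atoms. By the known results above, decidability returns as soon as nominals, inverse roles, or non-simple query atoms are dropped.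

Section~\ref{sec:tiling} provides the tiling problem. Section~\ref{sec:grid} describes the structure that the knowledge base is meant to enforce, and Section~\ref{sec:kb} gives the reduction and its easy direction. The core of the paper is Section~\ref{sec:align}, which recovers the grid from an arbitrary model without a match. Section~\ref{sec:proof} derives the theorem.

\section{A seeded tiling problem}\label{sec:tiling}

A \emph{tile system} is a triple $(\Theta,\mathrm{Hor},\mathrm{Ver})$ with $\Theta$ finite and $\mathrm{Hor},\mathrm{Ver}\subseteq\Theta^2$. A \emph{tiling} is a map $\tau\colon\mathbb N^2\to\Theta$ with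
\[
(\tau(i,k),\tau(i+1,k))\in\mathrm{Hor}\quad\text{and}\quad(\tau(i,k),\tau(i,k+1))\in\mathrm{Ver}\qquad\text{for all }i,k .
\]
We call $i$ the column and $k$ the row. The map $\tau$ \emph{extends} a nonempty word $w=w_0\cdots w_n$ over $\Theta$ if $\tau(0,k)=w_k$ for $k\le n$. Our TBox will depend on the tile system and our ABox on $w$. For part (2) of the theorem the TBox is fixed, so we need a single tile system for which the seed $w$ carries all the hardness.

\begin{lemma}\label{lem:tiling}
There is a tile system for which the set of words $w$ that no tiling extends is $\Sigma^0_1$-hard.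
\end{lemma}

\begin{proof}
Column $i$ of a tiling will hold the configuration of a Turing machine after $i$ steps. Let $M$ be a deterministic machine with $\Sigma^0_1$-complete halting problem, with a one-way infinite tape with cells $0,1,\dots$, a state set $Z$ containing distinct start and halting states $q_0,q_h$, a tape alphabet $\Sigma$ with blank $\flat$, an input alphabet not containing $\flat$, and transition function $\delta\colon(Z\setminus\{q_h\})\times\Sigma\to Z\times\Sigma\times\{+1,-1\}$. We take $M$ so that it never moves left from cell $0$.

Let $\Gamma=\Sigma\cup(Z\times\Sigma)$ and $\Gamma_0=\Gamma\setminus(\{q_h\}\times\Sigma)$. A configuration is a map $\kappa\colon\mathbb N\to\Gamma$ with exactly one value in $Z\times\Sigma$, at the position of the head; we put $\kappa(-1)=\#$. It is non-halting if and only if all its values lie in $\Gamma_0$. For $\alpha\in\Gamma_0\cup\{\#\}$ and $\beta,\gamma\in\Gamma_0$ define $F(\alpha,\beta,\gamma)$ by the first case that applies: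
\[
F(\alpha,\beta,\gamma)=\begin{cases}
\sigma' & \text{if }\beta=(q,\sigma)\text{ and }\delta(q,\sigma)=(q',\sigma',\pm1),\\
(q',\beta) & \text{if }\alpha=(q,\sigma)\text{ and }\delta(q,\sigma)=(q',\sigma',+1),\\
(q',\beta) & \text{if }\gamma=(q,\sigma)\text{ and }\delta(q,\sigma)=(q',\sigma',-1),\\
\beta & \text{otherwise.}
\end{cases}
\]
If $\kappa$ is a non-halting configuration in a run of $M$, its successor is $\kappa'(k)=F(\kappa(k-1),\kappa(k),\kappa(k+1))$.

A tile is a window of three cells with a flag: $(\varphi,\alpha,\beta,\gamma)\in\{0,1\}\times(\Gamma_0\cup\{\#\})\times\Gamma_0\times\Gamma_0$. A pair $\big((\varphi,\alpha,\beta,\gamma),(\varphi',\alpha',\beta',\gamma')\big)$ lies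
\begin{itemize}
\item in $\mathrm{Ver}$ if $\varphi'=\varphi$, $\alpha'=\beta$, $\beta'=\gamma$, and $\gamma'=\flat$ whenever $\varphi=1$ and $\gamma=\flat$;
\item in $\mathrm{Hor}$ if $\varphi'=0$, $\beta'=F(\alpha,\beta,\gamma)$, and $\alpha'=\#$ exactly when $\alpha=\#$.
\end{itemize}
The flag marks column $0$, where it makes the finite seed determine the infinitely many blanks above it.

Let $x=x_0\cdots x_{n-1}$ be an input. Its start configuration $\kappa_0$ has $\kappa_0(0)=(q_0,x_0)$, or $(q_0,\flat)$ if $n=0$; for $k\ge1$ it has $\kappa_0(k)=x_k$ if $k<n$ and $\kappa_0(k)=\flat$ otherwise. Put $w_k=(1,\kappa_0(k-1),\kappa_0(k),\kappa_0(k+1))$ for $0\le k\le n$. The map $x\mapsto w$ is computable, and we show that a tiling extends $w$ if and only if $M$ does not halt on $x$. Both directions concern the equation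
\begin{equation}\label{eq:window}
\tau(i,k)=(\varphi_i,\kappa_i(k-1),\kappa_i(k),\kappa_i(k+1)),\qquad \varphi_0=1,\quad\varphi_i=0\ \ (i>0).
\end{equation}

Suppose $M$ runs forever through $\kappa_0,\kappa_1,\dots$, and define $\tau$ by \eqref{eq:window}. All symbols lie in $\Gamma_0\cup\{\#\}$, so the values are tiles, and $\tau$ extends $w$. Vertically adjacent windows overlap as $\mathrm{Ver}$ demands, and $\kappa_0(k+1)=\flat$ implies $\kappa_0(k+2)=\flat$ because $x$ contains no blank. The relation $\mathrm{Hor}$ holds by the successor formula and because $\#$ occurs exactly in row $0$.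

Conversely, let $\tau$ be a tiling extending $w$. We show by induction on $i$ that $M$ reaches a non-halting configuration $\kappa_i$ after $i$ steps and that \eqref{eq:window} holds for all $k$. For $i=0$ the tiles with $k\le n$ are given, and the last component of $w_n$ is $\kappa_0(n+1)=\flat$. By $\mathrm{Ver}$, the flag stays $1$ up the column, so every later last component is $\flat$, and the other two components are copied from the tile below; this is \eqref{eq:window}. For the step, let $\kappa_{i+1}$ be the successor of $\kappa_i$. By $\mathrm{Hor}$, the tile $\tau(i+1,k)$ has flag $0$ and $\beta$-component $\kappa_{i+1}(k)$. By $\mathrm{Ver}$, its $\gamma$-component is the $\beta$-component of the tile above, $\kappa_{i+1}(k+1)$, and for $k\ge1$ its $\alpha$-component is the $\beta$-component of the tile below, $\kappa_{i+1}(k-1)$. For $k=0$ the $\alpha$-component is $\#$ by $\mathrm{Hor}$. All $\beta$-components lie in $\Gamma_0$, so $\kappa_{i+1}$ is non-halting. Hence $M$ never halts.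
\end{proof}

\section{A grid without a horizontal role}\label{sec:grid}

A TBox produces columns easily: with $s$ functional, $N\sqsubseteq\exists s.N$ gives an infinite $s$-chain above every element of $N$, and $\forall s$ enforces $\mathrm{Ver}$ along it. The difficulty is the second direction. An axiom that asks for a right neighbor does not say that the right neighbor of the upper neighbor is the upper neighbor of the right neighbor, and a forbidden pattern excludes configurations without identifying elements. We therefore use no horizontal role. Each node receives coordinates, and the query detects horizontal neighbors by comparing them.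

\subsection{Headers and pointers}

The intended structure $\mathcal G$ has pairwise distinct elements $c_i$ (\emph{headers}) and $d_{i,k}$ (\emph{nodes}) for $i,k\in\mathbb N$, with $o=c_0$ and
\begin{gather*}
H=\{c_i\},\qquad N=\{d_{i,k}\},\qquad s=\{(c_i,d_{i,0})\}\cup\{(d_{i,k},d_{i,k+1})\},\qquad p=\{(d_{i,k},c_k)\},\\
t=\{(c_i,d_{i,k})\}\cup\{(d_{i,k},d_{i,k'}) : k<k'\},
\end{gather*}
all indices ranging over $\mathbb N$. Thus $t$ is the transitive closure of $s$. The header $c_i$ plays two parts: column $i$ starts at $c_i$, and $c_i$ is the name of row $i$, to which every node of that row points by $p$. Since consecutive nodes of a column point to consecutive headers, $s$ and $p$ also determine which column follows which. This gives the \emph{neighbor pattern} (Figure~\ref{fig:grid})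
\[
\Psi\;=\;s(x,y)\wedge p(x,g)\wedge p(y,h)\wedge t(g,u)\wedge t(h,v)\wedge p(u,z)\wedge p(v,z).
\]
The first three atoms say that column $h$ follows column $g$, the $t$-atoms place $u$ and $v$ in these columns at any height, and the last two atoms put them in the same row.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=1cm,>=stealth]
\foreach \i in {0,...,3}{
  \node[draw,inner sep=2.5pt] (c\i) at (\i,-1.5) {$c_{\i}$};
  \foreach \k in {0,...,3} \node[draw,circle,inner sep=2pt] (d\i\k) at (\i,\k) {};
  \draw[->] (c\i)--(d\i0);
  \foreach \k/\j in {0/1,1/2,2/3} \draw[->] (d\i\k)--(d\i\j);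
  \draw[dotted] (d\i3)--(\i,3.6);
  \fill (\i,\i) circle (2.8pt);
}
\foreach \i/\k in {1/0,2/1,3/2} \fill[gray!70] (\i,\k) circle (2.8pt);
\draw[->,dashed] (d01)--(c1); \draw[->,dashed] (d02)--(c2);
\draw[->,dashed] (d13)--(c3); \draw[->,dashed] (d23)--(c3);
\node[left] at (d01.west) {$x$}; \node[left] at (d02.west) {$y$};
\node[left] at (d13.west) {$u$}; \node[left] at (d23.west) {$v$};
\node[below] at (c0.south) {$o$}; \node[below] at (c1.south) {$g$};
\node[below] at (c2.south) {$h$}; \node[below] at (c3.south) {$z$};
\end{tikzpicture}
\caption{The structure $\mathcal G$. Solid arrows are $s$; each node in row $k$ (rows are numbered from $0$ at the bottom) points by $p$ to the header $c_k$, and four of these pointers are drawn dashed. Black nodes form the diagonal $D$, gray nodes the set $U$ under it, and the leftmost column is $O$. The labels show a match of $\Psi$: the consecutive nodes $x,y$ point to $g,h$, and the horizontal neighbors $u,v$ above $g,h$ point to the same header $z$.}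
\label{fig:grid}
\end{figure}

\begin{lemma}\label{lem:pattern}
The pairs $(u,v)$ that occur in matches of $\Psi$ in $\mathcal G$ are exactly the pairs $(d_{j,k},d_{j+1,k})$.
\end{lemma}

\begin{proof}
In a match, $x$ has a $p$-successor, so $x=d_{i,j}$ for some $i,j$. Then $y=d_{i,j+1}$, $g=c_j$, $h=c_{j+1}$, hence $u=d_{j,k}$ and $v=d_{j+1,k'}$, and $c_k=z=c_{k'}$ gives $k=k'$. Conversely, for given $j,k$ take $x=d_{0,j}$, $y=d_{0,j+1}$, $z=c_k$.
\end{proof}

\subsection{The diagonal and the first column}

The pattern $\Psi$ is only useful in a model where nodes of equal height point to the same header. To enforce this we need a way to recognize that a header is $c_i$. Here the double role of headers pays off: the number $i$ can be written into the column that starts at $c_i$. In $\mathcal G$ we put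
\[
D=\{d_{i,i}\},\qquad U=\{d_{k+1,k}\},\qquad O=\{d_{0,k}\},
\]
the \emph{diagonal}, the nodes directly \emph{under} it, and the column of $o$. A node of $U$ is both the lower neighbor and the right neighbor of a node of $D$. The TBox can enforce the first relation and the query the second, and together they move the mark $D$ up by one from each column to the next. The column $O$ lists all headers in order through its pointers. Walking down $O$ lowers the mark until it reaches height $0$, where the nominal takes over and functionality turns the walk into an equality.

\subsection{Conflicts and markers}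

The query must forbid several kinds of horizontal neighbors. Fix a tile system, and let $T_\theta$ be a concept name for each tile $\theta$. Let $(A_\lambda,B_\lambda)$, $1\le\lambda\le L$, enumerate the pairs of concepts
\begin{equation}\label{eq:conflicts}
(D,\ N\sqcap\neg U),\qquad(N\sqcap\neg D,\ U),\qquad(T_\theta,T_{\theta'})\ \text{ for }(\theta,\theta')\in\Theta^2\setminus\mathrm{Hor}.
\end{equation}
A pair $(u,v)$ is a \emph{conflict} if $u\in A_\lambda$ and $v\in B_\lambda$ for some $\lambda$. Forbidding conflicts directly would take $L$ patterns $\Psi\wedge A_\lambda(u)\wedge B_\lambda(v)$, and we have one query. So we introduce one \emph{marker} element $e_\lambda$ per pair, link the elements of $A_\lambda$ to $e_\lambda$ by a role $\ell$ and those of $B_\lambda$ to $e_\lambda$ by a role $r$, and forbid that $u$ and $v$ see a common marker. The marker must be unique. With a single nominal available, we obtain uniqueness from a chain $o,e_1,\dots,e_L$ along a functional role $m$.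

\section{The reduction}\label{sec:kb}

Fix a tile system and a word $w=w_0\cdots w_n$. The role names are $s,p,m,\ell,r,t$; the concept names are $H,N,D,U,O$, $T_\theta$ for $\theta\in\Theta$, and $E_1,\dots,E_L$; the individual names are $o,a_0,\dots,a_n$. The RBox is $\mathcal R=\{s\sqsubseteq t,\mathrm{Tra}(t)\}$. Its transitive roles are $t$ and $t^-$, and neither is included in another role, so all role names except $t$ are simple. The TBox $\mathcal T$ consists of the following axioms, where an empty disjunction means $\bot$.
\begin{align*}
&\text{(F)}  &&\top\sqsubseteq{\le}1\,s.\top,\quad \top\sqsubseteq{\le}1\,p.\top,\quad \top\sqsubseteq{\le}1\,m.\top\\[3pt]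
&\text{(C1)} &&\{o\}\sqsubseteq H\\
&\text{(C2)} &&H\sqsubseteq\exists s.(N\sqcap\exists p.\{o\})\\
&\text{(C3)} &&N\sqsubseteq\exists s.N\sqcap\exists p.H\\[3pt]
&\text{(D1)} &&\{o\}\sqsubseteq\exists s.D\\
&\text{(D2)} &&H\sqcap\exists s.D\sqsubseteq\{o\}\\
&\text{(D3)} &&U\sqsubseteq\forall s.D\\
&\text{(D4)} &&N\sqcap\exists s.D\sqsubseteq U\\[3pt]
&\text{(O1)} &&\{o\}\sqsubseteq\exists s.O,\quad O\sqsubseteq\forall s.O\\
&\text{(O2)} &&O\sqcap U\sqsubseteq\bot\\
&\text{(O3)} &&H\sqsubseteq\exists p^-.(N\sqcap O)\\
&\text{(O4)} &&O\sqcap\exists p.\{o\}\sqsubseteq\exists s^-.\{o\}\\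
&\text{(O5)} &&O\sqsubseteq\exists p.\{o\}\sqcup\exists s^-.(N\sqcap O)\\[3pt]
&\text{(T1)} &&N\sqsubseteq\textstyle\bigsqcup_{\theta}T_\theta,\quad T_\theta\sqcap T_{\theta'}\sqsubseteq\bot\ \ (\theta\ne\theta')\\
&\text{(T2)} &&T_\theta\sqsubseteq\forall s.\textstyle\bigsqcup_{(\theta,\theta')\in\mathrm{Ver}}T_{\theta'}\\[3pt]
&\text{(M1)} &&E_1\sqsubseteq\exists m^-.\{o\},\quad E_{\lambda+1}\sqsubseteq\exists m^-.E_\lambda\ \ (1\le\lambda<L)\\
&\text{(M2)} &&A_\lambda\sqsubseteq\exists\ell.E_\lambda,\quad B_\lambda\sqsubseteq\exists r.E_\lambda\ \ (1\le\lambda\le L)
\end{align*}
The groups describe columns, the diagonal, the column of $o$, tiles and markers. The ABox $\mathcal A_w$ writes the seed into the column of $o$: it contains $s(o,a_0)$, $s(a_k,a_{k+1})$ for $k<n$, and $T_{w_k}(a_k)$ for $k\le n$. Let $\mathcal K_w=\mathcal R\cup\mathcal T\cup\mathcal A_w$. The query $q$ is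
\[
\Phi\wedge\{o\}(x_0)\to Q(x_0),\qquad\text{where}\qquad\Phi\;=\;\Psi\wedge\ell(u,e)\wedge r(v,e).
\]
The variable $x_0$ does not occur in $\Phi$. By Lemma~\ref{lem:match}, $\langle o\rangle$ is an answer to $q$ over $\mathcal K_w$ if and only if every model of $\mathcal K_w$ has a match of $\Phi$. The reduction therefore rests on the following statement.

\begin{proposition}\label{prop:main}
There is a tiling extending $w$ if and only if $\mathcal K_w$ has a model without a match of $\Phi$.
\end{proposition}

We prove the forward direction now. Let $\tau\colon\mathbb N^2\to\Theta$ extend $w$. Let $\mathcal I_\tau$ be $\mathcal G$ with new elements $e_1,\dots,e_L$ and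
\begin{gather*}
a_k=d_{0,k},\qquad T_\theta=\{d_{i,k}:\tau(i,k)=\theta\},\qquad E_\lambda=\{e_\lambda\},\\
m=\{(o,e_1)\}\cup\{(e_\lambda,e_{\lambda+1}):\lambda<L\},\qquad
\ell=\{(u,e_\lambda):u\in A_\lambda\},\qquad r=\{(v,e_\lambda):v\in B_\lambda\}.
\end{gather*}

\begin{lemma}\label{lem:forward}
If $\tau$ is a tiling extending $w$, then $\mathcal I_\tau$ is a model of $\mathcal K_w$ without a match of $\Phi$, and it satisfies the unique name assumption.
\end{lemma}

\begin{proof}
The RBox holds since $t$ is the transitive closure of $s$, and $s,p,m$ are partial functions by definition. For (C1)--(C3): $o=c_0$; $s(c_i)=d_{i,0}$ and $p(d_{i,0})=c_0$; $s(d_{i,k})=d_{i,k+1}$ and $p(d_{i,k})=c_k$. For (D1) and (D2): $s(c_i)=d_{i,0}$ lies in $D$ exactly for $i=0$. For (D3) and (D4): $s(d_{i,k})=d_{i,k+1}$ lies in $D$ exactly if $i=k+1$, that is, if $d_{i,k}\in U$. For (O1): $s(c_0)=d_{0,0}$ and $s(d_{0,k})=d_{0,k+1}$. For (O2): the nodes of $U$ lie in columns $i\ge1$. For (O3): $p(d_{0,k})=c_k$. For (O4) and (O5): the only node of $O$ pointing to $o$ is $d_{0,0}=s(o)$, and $d_{0,k}=s(d_{0,k-1})$ for $k\ge1$. Axiom (T1) holds because $\tau$ is a function, (T2) because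 $\tau$ respects $\mathrm{Ver}$, (M1) and (M2) by the definition of $m,\ell,r$, and $\mathcal A_w$ because $\tau$ extends $w$. The names denote the distinct elements $c_0,d_{0,0},\dots,d_{0,n}$.

Suppose $\Phi$ has a match. The markers do not occur in $s,p,t$, so Lemma~\ref{lem:pattern} gives $u=d_{j,k}$ and $v=d_{j+1,k}$. The last two atoms give $e=e_\lambda$ with $u\in A_\lambda$ and $v\in B_\lambda$. Now $d_{j,k}\in D$ if and only if $k=j$, if and only if $d_{j+1,k}\in U$, which excludes the first two pairs of \eqref{eq:conflicts}. A pair $(T_\theta,T_{\theta'})$ would give $(\tau(j,k),\tau(j+1,k))=(\theta,\theta')\notin\mathrm{Hor}$, although $\tau$ is a tiling.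
\end{proof}

\begin{remark}\label{rem:simple}
The relation $\mathrm{Hor}$ entered only in the last sentence. If the two $t$-atoms of $\Phi$ are replaced by $s$-atoms, a match has $k=0$, so $\mathcal I_\tau$ is a model without a match whenever $\tau$ respects $\mathrm{Ver}$ everywhere and $\mathrm{Hor}$ in row $0$. The non-simple atoms are what lets one query inspect all rows.
\end{remark}

\section{From a model without a match to a tiling}\label{sec:align}

Throughout this section $\mathcal I$ is a model of $\mathcal K_w$ without a match of $\Phi$. We omit the superscript $\mathcal I$, write $s(\cdot)$, $p(\cdot)$, $m(\cdot)$ for the partial functions given by (F), and call the elements of $H$ headers. Nothing below assumes that distinct names denote distinct elements or that different columns are disjoint.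

\subsection{Columns, names and neighbors}

For a header $h$ put $h^0=s(h)$ and $h^{i+1}=s(h^i)$. These elements exist, and
\begin{equation}\label{eq:column}
h^i\in N,\qquad p(h^i)\in H,\qquad p(h^0)=o,\qquad (h,h^i)\in t .
\end{equation}
Indeed, (C2) gives an $s$-successor of $h$ in $N$ that points to $o$, and by (F) it is $s(h)$; (C3) gives the rest of the column and the pointers into $H$; and $t$ is transitive and contains $s$. The relation $t$ may be larger than the transitive closure of $s$. This does no harm, since more $t$-edges only mean more forbidden matches.

By (C1), $o$ is a header. By (D1), (O1) and (F), $o^0\in D$ and $o^i\in O$ for all $i$. We use the column of $o$ as the reference and define the row names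
\[
c_i=p(o^i)\in H,\qquad\text{so that } c_0=o .
\]
Row $i$ is \emph{aligned} if $p(h^i)=c_i$ for every header $h$. Row $0$ is aligned by \eqref{eq:column}. For headers $g,h$ we write $g\prec h$ if there are $x,y$ with $s(x)=y$, $p(x)=g$, $p(y)=h$. Taking $x=o^i$ and $y=o^{i+1}$ shows that $c_i\prec c_{i+1}$ for all $i$.

The absence of a match is used only through the next lemma.

\begin{lemma}\label{lem:neighbor}
Let $g\prec h$ and let row $i$ be aligned. Then
\begin{enumerate}
\item[(a)] $g^i\in D$ if and only if $h^i\in U$;
\item[(b)] if $g^i\in T_\theta$ and $h^i\in T_{\theta'}$, then $(\theta,\theta')\in\mathrm{Hor}$.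
\end{enumerate}
\end{lemma}

\begin{proof}
Each $E_\lambda$ has at most one element. By (M1) and (F), every element of $E_1$ equals $m(o)$, and every element of $E_{\lambda+1}$ is the $m$-successor of the at most one element of $E_\lambda$.

Suppose $g^i\in A_\lambda$ and $h^i\in B_\lambda$. By (M2), $g^i$ has an $\ell$-successor and $h^i$ has an $r$-successor in $E_\lambda$, and these are the same element $e$. Let $x,y$ witness $g\prec h$. By \eqref{eq:column} and alignment, $x,y,g,h$, $u=g^i$, $v=h^i$, $z=c_i$ and $e$ form a match of $\Phi$, which is impossible. So $(g^i,h^i)$ is not a conflict. Since $g^i,h^i\in N$, the first pair of \eqref{eq:conflicts} gives ``only if'' in (a), the second gives ``if'', and the remaining pairs give (b).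
\end{proof}

\subsection{The difficulty, and the first row}

Lemma~\ref{lem:neighbor} controls only aligned rows, and a model can try to avoid matches by giving every node a pointer of its own. The next example shows that this succeeds if one axiom is removed.

\begin{example}\label{ex:tree}
Let $\Theta=\{\theta,\theta'\}$, $\mathrm{Ver}=\{(\theta,\theta'),(\theta',\theta')\}$, $\mathrm{Hor}=\{(\theta,\theta)\}$ and $w=\theta$. No tiling extends $w$, since $\tau(0,1)=\theta'$ admits no right neighbor. Take as headers the finite sequences $\eta$ of positive integers, with $o$ the empty sequence, each with its own column $\eta^0,\eta^1,\dots$ of nodes, and let $t$ be the transitive closure of $s$. Put $p(\eta^0)=o$, and for $k\ge1$ let $p(\eta^k)=\eta k$, the sequence $\eta$ extended by $k$. Let $\iota(o)=0$ and $\iota(\eta k)=k$. Put $D=\{\eta^{\iota(\eta)}\}$, $U=\{\eta^{\iota(\eta)-1}:\eta\neq o\}$, $O=\{o^k\}$, $a_0=o^0$, label the nodes $\eta^0$ by $\theta$ and all others by $\theta'$, and add markers as in $\mathcal I_\tau$. The column of $\eta$ carries $D$ and $U$ like column $\iota(\eta)$ of $\mathcal G$, and only $o$ has $\iota=0$, so all axioms except (O3)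 hold as in Lemma~\ref{lem:forward}. In a match of $\Psi$ we have $x=\eta^j$ and $y=\eta^{j+1}$, so $\iota(g)=j$ and $\iota(h)=j+1$, and $u,v$ lie in different columns. Distinct nodes share a pointer only at height $0$, so $u=g^0$ and $v=h^0$. Both carry $\theta$, and $u\in D$ if and only if $j=0$, if and only if $v\in U$. Hence there is no conflict and no match of $\Phi$. Proposition~\ref{prop:main} fails without (O3), and so does alignment: $c_1$ is the sequence $1$, whose node $1^1$ points to the sequence $11$.
\end{example}

In the example many headers carry the mark $D$ at the same height. The axioms (O3)--(O5) rule this out, and the mechanism is fully visible in row $1$. Let $h$ be a header of $\mathcal I$ and $f=p(h^1)$; we show $f=c_1$, using only that row $0$ is aligned.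

\emph{Reading the mark of $f$.} The nodes $h^0,h^1$ witness $o\prec f$. Since $o^0\in D$, Lemma~\ref{lem:neighbor}(a) gives $f^0\in U$. As $o^0\in O$, axiom (O2) gives $o^0\notin U$, so $f\ne o$.

\emph{Moving to $O$.} By (O3) some $y\in N\cap O$ has $p(y)=f$. At this point $y$ is not known to lie in the column of $o$.

\emph{Stepping down.} Since $p(y)\neq o$, axiom (O5) gives $y'\in N\cap O$ with $s(y')=y$. Then $g=p(y')$ is a header with $g\prec f$, and $f^0\in U$ gives $g^0\in D$.

\emph{Landing at $o$.} By (D2), $g=o$. By (O4), $o$ is an $s$-predecessor of $y'$, so $y'=o^0$, $y=o^1$ and $f=p(o^1)=c_1$.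

For row $j+1$ the mark of $f$ sits higher and the walk down $O$ takes $j+1$ steps. Each step consults Lemma~\ref{lem:neighbor} in a row that is already aligned, so the argument is an induction.

\subsection{The index of a header}

A header $h$ \emph{has index $i$} if $h^i\in D$. A priori a header may have several indices or none.

\begin{lemma}\label{lem:shift}
\begin{enumerate}
\item[(a)] The header $o$ has index $0$ and no other index, and no other header has index $0$.
\item[(b)] If $g\prec h$ and row $i$ is aligned, then $g$ has index $i$ if and only if $h$ has index $i+1$.
\end{enumerate}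
\end{lemma}

\begin{proof}
For every header $h$, $h^i\in U$ if and only if $h^{i+1}\in D$: one direction is (D3), the other is (D4), which applies because $h^i\in N$. With Lemma~\ref{lem:neighbor}(a) this gives (b). For (a), we know $o^0\in D$. If $o^{i+1}\in D$, then $o^i\in U\cap O$, against (O2). A header of index $0$ lies in $H\sqcap\exists s.D$ and equals $o$ by (D2).
\end{proof}

The index counts up along $c_0\prec c_1\prec\cdots$ and counts down along $O$. To show that it determines the header, the statement to carry through the induction is about the nodes of $O$ and not about headers: axiom (O5) provides predecessors of nodes, and $s$ carries equalities of nodes back up.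

\begin{lemma}\label{lem:index}
Let $i\ge0$ and let all rows $k<i$ be aligned. Then
\begin{enumerate}
\item[(a)] $c_i$ has index $i$;
\item[(b)] if $y\in N\cap O$ and $p(y)$ has index $i$, then $y=o^i$;
\item[(c)] $c_i$ is the only header of index $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove (a) and (b) by induction on $i$; note that $p(y)$ is a header by (C3). For $i=0$, (a) is part of Lemma~\ref{lem:shift}(a). In (b), that lemma gives $p(y)=o$, so $(o,y)\in s$ by (O4), and $y=s(o)=o^0$.

Now let rows $0,\dots,i$ be aligned, and assume (a) and (b) for $i$. Since $c_i\prec c_{i+1}$, Lemma~\ref{lem:shift}(b) shows that $c_{i+1}$ has index $i+1$. Let $y\in N\cap O$, and let $f=p(y)$ have index $i+1$. By Lemma~\ref{lem:shift}(a), $f\ne o$. As $p$ is functional, $y\notin\exists p.\{o\}$, so (O5) gives $y'\in N\cap O$ with $s(y')=y$. The header $g=p(y')$ satisfies $g\prec f$, so it has index $i$ by Lemma~\ref{lem:shift}(b). By induction $y'=o^i$, and hence $y=s(o^i)=o^{i+1}$.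

For (c), let $f$ be a header of index $i$. By (O3) there is $y\in N\cap O$ with $p(y)=f$. By (b), $y=o^i$, so $f=p(o^i)=c_i$.
\end{proof}

\begin{lemma}\label{lem:aligned}
Every row is aligned.
\end{lemma}

\begin{proof}
Row $0$ is aligned. Let rows $0,\dots,j$ be aligned, let $h$ be a header, and put $f=p(h^{j+1})$. Since $p(h^j)=c_j$, the nodes $h^j,h^{j+1}$ witness $c_j\prec f$. By Lemma~\ref{lem:index}(a), $c_j$ has index $j$, so $f$ has index $j+1$ by Lemma~\ref{lem:shift}(b). Lemma~\ref{lem:index}(c), applied with $i=j+1$, gives $f=c_{j+1}$.
\end{proof}

\subsection{Reading off the tiling}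

\begin{proof}[Proof of Proposition~\ref{prop:main}]
One direction is Lemma~\ref{lem:forward}. For the other, let $\mathcal I$ be as above. By (T1), the node $c_i^k$ of the column of $c_i$ lies in $T_\theta$ for exactly one $\theta$; call it $\tau(i,k)$. Since $c_i^{k+1}=s(c_i^k)$, axiom (T2) gives $(\tau(i,k),\tau(i,k+1))\in\mathrm{Ver}$. Since $c_i\prec c_{i+1}$ and row $k$ is aligned, Lemma~\ref{lem:neighbor}(b) gives $(\tau(i,k),\tau(i+1,k))\in\mathrm{Hor}$. By $\mathcal A_w$ and (F), $a_k=o^k=c_0^k$ for $k\le n$, so $\tau(0,k)=w_k$.
\end{proof}

\begin{remark}
The ingredients enter as follows. The transitive role is used only for $(h,h^i)\in t$ in Lemma~\ref{lem:neighbor}. The nominal starts the induction on rows in (C2), ends the descent in (D2) and (O4), and anchors the markers in (M1). Inverse roles lead from a header to $O$ in (O3), down $O$ in (O4) and (O5), and back along the marker chain in (M1). Functionality of $s$ turns the descent into $y=o^i$, functionality of $p$ turns this into $f=c_i$, and functionality of $m$ makes the markers unique.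
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{Membership in $\Sigma^0_1$.} Concepts translate effectively into first-order formulas $C^\sharp(x)$ with equality: $\{a\}^\sharp(x)$ is $x=a$; the Boolean constructors become connectives; $(\exists R.C)^\sharp(x)$ is $\exists y\,(R(x,y)\wedge C^\sharp(y))$, and $(\forall R.C)^\sharp(x)$ is $\forall y\,(R(x,y)\to C^\sharp(y))$, where $R^-(x,y)$ stands for $R(y,x)$; $({\ge}n\,S.C)^\sharp(x)$ states that there are pairwise distinct $y_1,\dots,y_n$ with $S(x,y_j)\wedge C^\sharp(y_j)$; and ${\le}n\,S.C$ is $\neg\,{\ge}(n+1)\,S.C$. Inclusions, transitivity axioms, assertions and the rule $\Phi\to Q(x_1,\dots,x_n)$ then become finitely many first-order sentences with the same models. By G\"odel's completeness theorem, a first-order sentence follows from a set of sentences if and only if it has a formal proof from that set, so consequence from a finite set is r.e. Hence CQ entailment is r.e., and so are its restrictions in (2) and (3). Under the unique name assumption, add the finitely many inequalities between distinct names of the input.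

\emph{Parts (1) and (2).} Take the tile system of Lemma~\ref{lem:tiling}. Then $\mathcal R$, $\mathcal T$ and $q$ are fixed, $\mathcal T$ and $\mathcal A_w$ have the stated form, and $w\mapsto\mathcal A_w$ is computable. By Proposition~\ref{prop:main}, $\langle o\rangle$ is an answer to $q$ over $\mathcal K_w$ if and only if no tiling extends $w$. By Lemma~\ref{lem:tiling} the problem in (2) is $\Sigma^0_1$-hard, and so is the general problem in (1), which is therefore undecidable.

\emph{Part (3).} Drop $\mathcal A_w$ and add to $\mathcal T$ the axiom
\[
\{o\}\sqsubseteq\exists s.\big(T_{w_0}\sqcap\exists s.(T_{w_1}\sqcap\cdots\sqcap\exists s.T_{w_n})\cdots\big).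
\]
It holds in $\mathcal I_\tau$, witnessed by $d_{0,0},\dots,d_{0,n}$. In Section~\ref{sec:align} the ABox was used only to obtain $o^k\in T_{w_k}$ for $k\le n$, and by (F) the new axiom gives the same. So Proposition~\ref{prop:main} holds for the modified knowledge base, whose only individual name is $o$.

\emph{Part (4).} If a tiling extends $w$, the model $\mathcal I_\tau$ satisfies the unique name assumption. If none does, no model at all avoids $\Phi$, and in particular none that satisfies the assumption. So the reductions are correct under both readings, and membership was shown for both.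

\emph{Part (5).} Omit $\mathcal R$, and let $\Phi^+$ arise from $\Phi$ by replacing $t(g,u)$ and $t(h,v)$ with $(s\,s^*)(g,u)$ and $(s\,s^*)(h,v)$. The TBoxes above are $\mathcal{ALCOIF}$ TBoxes, and Lemma~\ref{lem:match} holds with path atoms by the same proof. In $\mathcal I_\tau$ the relation $t$ is the transitive closure of $s$, so $\Phi^+$ and $\Phi$ have the same matches there. In Section~\ref{sec:align} the only use of $t$ is the last item of \eqref{eq:column}, and $(h,h^i)$ lies in the transitive closure of $s$ by definition. Hence Proposition~\ref{prop:main} holds for $\Phi^+$ without $\mathcal R$, and the hardness arguments for (1)--(4) apply unchanged.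

For membership, consider a query with body $\Phi'$ containing $k$ path atoms, and a tuple $\langle a_1,\dots,a_n\rangle$. For a tuple $\nu=(\nu_1,\dots,\nu_k)$ of positive integers, let $\Phi'_\nu$ arise by replacing the $j$-th path atom with a chain of $\nu_j$ atoms $s(\cdot,\cdot)$ through fresh variables, and let $\psi_\nu$ be the existential closure of $\Phi'_\nu\wedge\bigwedge_i x_i=a_i$, a first-order sentence. An interpretation has a match of $\Phi'$ sending each $x_i$ to $a_i$ if and only if it satisfies some $\psi_\nu$. By Lemma~\ref{lem:match}, the tuple is an answer over $\mathcal K$ if and only if $\mathcal K\cup\{\neg\psi_\nu:\nu\}$ has no model. The compactness theorem states that a set of first-order sentences without a model has a finite subset without a model. So the tuple is an answer if and only if $\mathcal K$ entails some finite disjunction of the $\psi_\nu$. Enumerating these disjunctions together with formal proofs shows that the problem is r.e. This completes the proof of Theorem~\ref{thm:main}. \qed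

\begin{thebibliography}{9}
\bibitem{DLR}
\emph{Description Logic Rules},
\texttt{http://computational-logic.org/\allowbreak w/\allowbreak images/\allowbreak 4/\allowbreak 45/\allowbreak Kroetzsch\_\allowbreak Description-Logic-Rules\_\allowbreak PhD\_2010.pdf}
\end{thebibliography}
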